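\title{$p$-harmonic measure is absolutely continuous with respect to length in simply connected domains when $1<p<2$}

\begin{abstract}
Let $\Omega$ be a bounded simply connected planar domain, let $1<p<2$, and let $\hat\mu$ be the measure on $\partial\Omega$ associated with a positive $p$-harmonic function that is defined near $\partial\Omega$ and vanishes there. We prove that $\hat\mu(E)\le C\,H^1_\infty(E)^{2-p}$ for Borel sets $E\subseteq\partial\Omega$, where $H^1_\infty$ is one-dimensional Hausdorff content. Hence $\hat\mu\ll H^1$, and Makarov's example of a harmonic measure that is singular with respect to the gauge $r\exp[A\sqrt{\log(1/r)\log\log\log(1/r)}]$ for small $A>0$ has no analogue for any $p\in(1,2)$. The proof rests on an identity: if $u$ is the $p$-capacitary function of a disc in a simply connected polygonal domain, then $\int_{\{u=t\}}|\nabla u|\,d\ell$ is an affine function of $t$ with slope $2\pi(2-p)/(p-1)$. We also determine all gauges $\lambda$ for which $\hat\mu\ll H^\lambda$ always holds.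
\end{abstract}

\section{The question and the results}\label{sec:intro}

\subsection{A measure on the boundary}
We identify $\mathbb{C}$ with $\mathbb{R}^2$ through $z=x_1+ix_2$. Lebesgue measure is $dA$, length is $\ell$, arc length is $d\ell$, and $B(z,r)$ is the open disc with center $z$ and radius $r$. Fix $1<p<\infty$ and put
\[
a(\xi)=|\xi|^{p-2}\xi\quad(\xi\in\mathbb{R}^2\setminus\{0\}),\qquad a(0)=0 .
\]
A function $u\in W^{1,p}_{\mathrm{loc}}(W)$ on an open set $W$ is \emph{$p$-harmonic} if it is a weak solution of the $p$-Laplace equation $\nabla\cdot a(\nabla u)=0$, that is, if $\int\langle a(\nabla u),\nabla\varphi\rangle\,dA=0$ for all $\varphi\in C_0^\infty(W)$. For $V$ open, $W_0^{1,p}(V)$ is the closure of $C_0^\infty(V)$ in the $W^{1,p}$ norm. Its elements are extended by $0$ to $\mathbb{C}$, so that $W_0^{1,p}(V)\subseteq W_0^{1,p}(V')\subseteq W^{1,p}(\mathbb{C})$ when $V\subseteq V'$.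

\begin{definition}\label{def:adm}
A triple $(\Omega,N,\hat u)$ is \emph{admissible} if $\Omega\subset\mathbb{C}$ is a bounded simply connected domain, $N$ is an open neighborhood of $\partial\Omega$, and $\hat u$ is a positive $p$-harmonic function in $\Omega\cap N$ with zero boundary values on $\partial\Omega$ in the Sobolev sense: $\zeta\hat u\in W_0^{1,p}(\Omega)$ for every $\zeta\in C_0^\infty(N)$. We put $\hat u=0$ on $N\setminus\Omega$.
\end{definition}

The extended function does not solve the equation across $\partial\Omega$, and the defect is a measure. There is a positive finite Borel measure $\hat\mu$, supported in $\partial\Omega$, such that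
\begin{equation}\label{eq:muhat}
\int\langle a(\nabla\hat u),\nabla\varphi\rangle\,dA=-\int\varphi\,d\hat\mu\qquad\text{for all }\varphi\in C_0^\infty(N);
\end{equation}
see Remark~\ref{rem:muhat}. For $p=2$ this corresponds to harmonic measure of $\Omega$ with respect to a point of $\Omega$: take for $\hat u$ the Green function with pole at that point, and for $N$ the complement of the pole. Where $\partial\Omega$ is smooth and $\hat u$ is $C^1$ up to the boundary, Green's formula gives $d\hat\mu=|\nabla\hat u|^{p-1}d\ell$.

\begin{example}\label{ex:disc}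
Let $1<p<2$ and
\[
\gamma=\frac{2-p}{p-1}>0,\qquad\text{so that}\quad(\gamma+1)(p-1)=1 .
\]
A smooth monotone radial function $f(|z|)$ is $p$-harmonic exactly when $r|f'(r)|^{p-2}f'(r)$ is constant, that is, when $f'(r)=c\,r^{-\gamma-1}$. So $|z|^{-\gamma}$ is $p$-harmonic off the origin. Let $\Omega$ be the unit disc, $N=\{\frac12<|z|<2\}$, and $\hat u=|z|^{-\gamma}-1$ in $\Omega\cap N$. For $\zeta\in C_0^\infty(N)$ the function $\zeta\hat u$ is Lipschitz and vanishes off $\Omega$, so the triple is admissible by Lemma~\ref{lem:sob}(a) below. On the unit circle $\nabla\hat u(z)=-\gamma z$, and Green's formula gives $d\hat\mu=\gamma^{p-1}d\ell$.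
\end{example}

\subsection{Gauges}
For the disc, $\hat\mu$ is a multiple of length. For a general simply connected domain one asks how small a set can carry $\hat\mu$, and size is measured by Hausdorff measures. A \emph{gauge} is a function $\lambda>0$ on an interval $(0,r_0)$ with $\lambda(r)\to0$ as $r\to0$. For $E\subseteq\mathbb{C}$ and $0<\delta<r_0$ put
\[
H^\lambda_\delta(E)=\inf\Big\{\sum_i\lambda(r_i):E\subseteq\bigcup_iB(z_i,r_i),\ 0<r_i<\delta\Big\},\qquad H^\lambda(E)=\lim_{\delta\to0}H^\lambda_\delta(E).
\]
We write $H^\alpha$ when $\lambda(r)=r^\alpha$. The \emph{Hausdorff content} $H^1_\infty(E)$ is the infimum of $\sum_ir_i$ over all countable covers of $E$ by discs $B(z_i,r_i)$, with no restriction on the radii; thus $H^1_\infty\le H^1$. A measure $\mu$ on $\partial\Omega$ is \emph{absolutely continuous} with respect to $H^\lambda$, written $\mu\ll H^\lambda$, if $\mu(E)=0$ for every Borel set $E$ with $H^\lambda(E)=0$. It is \emph{mutually singular} with respect to $H^\lambda$ if there is a Borel set $E\subseteq\partial\Omega$ with $H^\lambda(E)=0$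 and $\mu(E)=\mu(\partial\Omega)$. For $\mu\ne0$ the two properties exclude each other. Directly from the definition,
\begin{equation}\label{eq:gaugemon}
\lambda\ge c\,\lambda'\ \text{ near }0\quad\Longrightarrow\quad H^\lambda\ge c\,H^{\lambda'} ,
\end{equation}
so a larger gauge has fewer null sets, and absolute continuity with respect to it is a weaker property. The gauges of interest are
\[
\lambda(r,A)=r\exp\Big[A\sqrt{\log(1/r)\,\log\log\log(1/r)}\Big],\qquad 0<r<10^{-6}.
\]
They increase with $A$. For $A>0$ we have $\lambda(r,A)/r\to\infty$, while $\lambda(r,A)/r^\alpha\to0$ for every $\alpha<1$ because the exponent is $o(\log(1/r))$. So $H^{\lambda(\cdot,A)}$ lies between $H^1$ and all $H^\alpha$ with $\alpha<1$. The background is the following known result, which we do not use.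

\begin{theorem}\label{thm:known}
Let $1<p<\infty$, $p\ne2$, and let $(\Omega,N,\hat u)$ be admissible.
\begin{itemize}
\item[(a)] If $p>2$, then $\hat\mu$ is concentrated on a set of $\sigma$-finite $H^1$ measure.
\item[(b)] If $1<p<2$, then $\hat\mu\ll H^{\lambda(\cdot,A)}$ provided $A=A(p)\ge1$ is large enough. Moreover, $A(p)$ is bounded on $(3/2,2)$.
\end{itemize}
\end{theorem}

Makarov essentially proved Theorem~\ref{thm:known} for harmonic measure, where $A=6\sqrt{\sqrt{24}-3}/5$ suffices in (b). He also showed that (b) is sharp for harmonic measure: there are a bounded simply connected domain and an $A>0$ such that harmonic measure is mutually singular with respect to $H^{\lambda(\cdot,A)}$. By \eqref{eq:gaugemon} this then holds for all smaller $A>0$ as well. The following question is raised in \cite{revisited}.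

\begin{quote}
For a fixed $p\in(1,2)$, do there exist $A_0=A_0(p)>0$ and an admissible triple $(\Omega,N,\hat u)$ such that $\hat\mu$ is mutually singular with respect to $H^{\lambda(\cdot,A)}$ for every $A$ with $0<A<A_0$?
\end{quote}

Part (b) has the same form for $p<2$ as for $p=2$, its constant stays bounded as $p\uparrow2$, and at $p=2$ it is sharp. One would therefore guess that the answer is yes, at least for $p$ near $2$.

\subsection{Results}
The answer is no for every $p\in(1,2)$. From now on $1<p<2$, $\gamma=(2-p)/(p-1)$, and $C(p)$ denotes finite constants that depend only on $p$ and may change from line to line.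

\begin{theorem}\label{thm:B}
For every admissible triple $(\Omega,N,\hat u)$ there is $C<\infty$ such that
\[
\hat\mu(E)\le C\,H^1_\infty(E)^{2-p}\qquad\text{for all Borel sets }E\subseteq\partial\Omega .
\]
In particular $\hat\mu\ll H^1$. Consequently $\hat\mu$ is not mutually singular with respect to $H^{\lambda(\cdot,A)}$ for any $A>0$.
\end{theorem}

The exponent $2-p$ explains why the guess fails: the inequality has content for every $p<2$ and becomes empty at $p=2$.

We deduce Theorem~\ref{thm:B} from a uniform estimate for one particular solution. Let $\Omega$ be bounded and simply connected, fix $z_0$ and $\rho>0$ with $B(z_0,4\rho)\subseteq\Omega$, and put $K=\bar B(z_0,\rho)$. The \emph{$p$-capacitary function} $u_\Omega$ of $K$ in $\Omega$ minimizes $\int|\nabla v|^p\,dA$ among functions equal to $1$ on $K$ with zero boundary values on $\partial\Omega$; the precise definition is in Section~\ref{sec:cap}. The triple $(\Omega,\mathbb{C}\setminus K,u_\Omega)$ is admissible, and we write $\mu_\Omega$ for its measure.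

\begin{theorem}\label{thm:A}
$\mu_\Omega(E)\le C(p)\,H^1_\infty(E)^{2-p}$ for every Borel set $E\subseteq\partial\Omega$.
\end{theorem}

The constant does not depend on $\Omega$, $z_0$ or $\rho$. The last result bounds the linear density of the measure and identifies the gauges for which absolute continuity always holds.

\begin{theorem}\label{thm:C}
\begin{itemize}
\item[(1)] For $\Lambda>0$,
\[
\mu_\Omega\Big\{z\in\partial\Omega:\sup_{r>0}\frac{\mu_\Omega(B(z,r))}{r}>\Lambda\Big\}\le C(p)\,\Lambda^{-(2-p)/(p-1)} .
\]
Moreover, for every admissible triple, $\limsup_{r\to0}\hat\mu(B(z,r))/r<\infty$ for $\hat\mu$-almost every $z$.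
\item[(2)] Let $\lambda$ be a gauge. Then $\hat\mu\ll H^\lambda$ for all admissible triples if and only if $\liminf_{r\to0}\lambda(r)/r>0$. If $\liminf_{r\to0}\lambda(r)/r=0$, then already for the unit disc there is a $\hat\mu$ that is mutually singular with respect to $H^\lambda$.
\end{itemize}
\end{theorem}

Since $\lambda(r,A)/r\ge1$ for $A\ge0$ and $\lambda(r,A)/r\to0$ for $A<0$, the absolute continuity in Theorem~\ref{thm:known}(b) holds exactly for $A\ge0$.

\section{The idea, on a disc}\label{sec:idea}

Let $D=B(z_0,R)$ with $R\ge3\rho$, write $r=|z-z_0|$ and $c_R=\rho^{-\gamma}-R^{-\gamma}$. The capacitary function of $K$ in $D$ is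
\begin{equation}\label{eq:disc}
u(z)=\frac{r^{-\gamma}-R^{-\gamma}}{c_R}\qquad(\rho\le r\le R),
\end{equation}
with $u=1$ on $K$ and $u=0$ off $D$ (Lemma~\ref{lem:cap}(v)). The level set $\{u=t\}$, $0<t<1$, is the circle whose radius $r$ satisfies $r^{-\gamma}=R^{-\gamma}+tc_R$, and on it $|\nabla u|=\gamma r^{-\gamma-1}/c_R$. Compare two integrals over this circle. Since $(\gamma+1)(p-1)=1$,
\[
\int_{\{u=t\}}|\nabla u|^{p-1}d\ell=2\pi\Big(\frac{\gamma}{c_R}\Big)^{p-1},\qquad
\Phi(t):=\int_{\{u=t\}}|\nabla u|\,d\ell=\frac{2\pi\gamma\,r^{-\gamma}}{c_R}=2\pi\gamma\,t+\frac{2\pi\gamma}{(R/\rho)^\gamma-1}.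
\]
The first integral is the flux of the divergence-free field $a(\nabla u)$; it does not depend on $t$ and equals the total mass of $\mu_D$. The second is the flux of $\nabla u$ itself. It is not conserved, but its derivative $2\pi\gamma$ depends neither on $R$ nor on $\rho$. The reason is visible in the Laplacian:
\[
\Delta u=\frac{\gamma^2r^{-\gamma-2}}{c_R}=\gamma\cdot\frac1r\cdot|\nabla u| .
\]
Here $1/r$ is the curvature of the level curve, and $\Phi'(t)=\int_{\{u=t\}}\Delta u\,|\nabla u|^{-1}d\ell$ is $\gamma$ times the total curvature. The relation $\Delta u=\gamma\kappa|\nabla u|$ is a rewriting of the $p$-Laplace equation and holds in any domain, and the total curvature of any Jordan curve is $2\pi$. This suggests a proof of Theorem~\ref{thm:A} in three steps.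

\emph{Step 1: the flux of $\nabla u$ is bounded.} If $D\supseteq B(z_0,3\rho)$ is simply connected, all level sets of $u=u_D$ are Jordan curves, so $\Phi'=2\pi\gamma>0$. Then $\Phi(0+)\le\Phi(t)$ for $t$ near $1$, where the level curves lie in a fixed annulus around $K$ and $|\nabla u|$ is controlled. A bound near $K$ is carried to the boundary with no reference to the shape of $\partial D$: $\int_{\partial D}|\nabla u|\,d\ell\le C(p)$.

\emph{Step 2: H\"older's inequality.} The density of $\mu_D$ is $|\nabla u|^{p-1}$, a power less than one of a function with bounded integral. So $\mu_D(E)\le C(p)\,\ell(E)^{2-p}$ for $E\subseteq\partial D$.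

\emph{Step 3: from length to content.} A disc of radius $r$ may contain a piece of $\partial\Omega$ of enormous length, so Step~2 applied to $\Omega$ does not give Theorem~\ref{thm:A}. Given a cover of $E$ by discs, let $S$ be the union of the circumscribed squares and let $D$ be the component of $\Omega\setminus S$ containing $K$. The total mass of the measure is the capacity, which grows when the domain shrinks. Away from $S$ the measure decreases, because $u_D\le u_\Omega$. So the mass on $S$ grows: $\mu_\Omega(S)\le\mu_D(S)$. But $\partial D\cap S$ lies on the boundaries of the squares, whose total length is $8$ times the sum of the radii.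

Steps 1 and 2 need $\nabla u$ on the boundary. We therefore carry them out for polygonal domains (Sections~\ref{sec:level}--\ref{sec:bdry}). Removing squares preserves this class, and the boundary is straight except at finitely many points, so reflection gives $C^1$ regularity. A general $\Omega$ is exhausted by polygonal domains at the end of Step~3 (Section~\ref{sec:cut}).

\section{Tools}\label{sec:tools}

\subsection{Standard facts}
If $u$ is $p$-harmonic, so is $bu+c$ for real $b,c$.
\begin{itemize}
\item[(F1)] \emph{Regularity} (Ural'tseva, Lewis, DiBenedetto, Tolksdorf). A $p$-harmonic function in $W$ has a representative in $C^{1,\alpha}_{\mathrm{loc}}(W)$, which we always use, and $|\nabla u(z)|\le C(p)\,d^{-1}\operatorname{osc}_{B(z,d)}u$ if $B(z,d)\subseteq W$. By Schauder theory $u$ is $C^\infty$ on the open set where $\nabla u\ne0$.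
\item[(F2)] \emph{Strong maximum principle.} A $p$-harmonic function in a domain that attains its maximum or its minimum is constant. Hence, if $u$ is $p$-harmonic in a bounded open set $W$ and continuous on $\bar W$, then its maximum and minimum over $\bar W$ are attained on $\partial W$.
\item[(F3)] \emph{Index formula.} The index of a continuous map $F$ into $\mathbb{C}$ at an isolated zero is the winding number of $F$ about $0$ along a small positively oriented circle around the zero. Let $J,J'$ be positively oriented smooth Jordan curves with $J'\subset\operatorname{int}J$, where $\operatorname{int}J$ is the bounded component of $\mathbb{C}\setminus J$. If $F$ is continuous on the closed region between them, has no zero on $J\cup J'$ and finitely many zeros in all, then the winding number of $F$ along $J$ minus that along $J'$ is the sum of the indices at the zeros.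
\item[(F4)] \emph{Critical points.} Let $u$ be $p$-harmonic in a domain $W$ and $F=\partial_1u-i\partial_2u$. Either $F$ is constant, or the zeros of $F$ are isolated and each has index at least $1$.
\item[(F5)] \emph{Hopf's Umlaufsatz.} Along a smooth Jordan curve traversed counterclockwise, the unit tangent $\tau$ has winding number $1$. Equivalently $\int\kappa\,d\ell=2\pi$, where $\nu=i\tau$ is the inner normal and $d\tau/d\ell=\kappa\nu$.
\item[(F6)] \emph{Coarea formula.} If $u$ is $C^1$ in $W$ with $\nabla u\ne0$ and $f$ is nonnegative or integrable, then $\int_Wf\,dA=\int_{\mathbb{R}}\int_{\{u=q\}}f\,|\nabla u|^{-1}d\ell\,dq$.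
\item[(F7)] A domain $D\subset\mathbb{C}$ is simply connected if and only if its complement in the sphere $\hat{\mathbb{C}}$ is connected, and then $\operatorname{int}J\subset D$ for every Jordan curve $J\subset D$.
\end{itemize}
For $p=2$, (F4) says that $F$ is holomorphic. In general $F$ is quasiregular (Bojarski--Iwaniec, Manfredi), and nonconstant quasiregular maps are open, discrete and sense preserving, which gives (F4). For $p<2$ it is enough to know quasiregularity for exponents at least $2$. Indeed, the equation says that the continuous field $|\nabla u|^{p-2}(-\partial_2u,\partial_1u)$ is curl free, so in any disc in $W$ it is the gradient of a function $v$. With $p'=p/(p-1)>2$ we have $|\nabla v|^{p'-2}\nabla v=(-\partial_2u,\partial_1u)$, which is divergence free, so $v$ is $p'$-harmonic. Moreover $G=\partial_1v-i\partial_2v=-i|F|^{p-2}F$ and $F=i|G|^{p'-2}G$. Thus $F$ and $G$ have the same zeros, their arguments differ by $\pi/2$, and one is constant on an open set exactly when the other is. So the alternative in (F4) holds in each disc. A disc on part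 of which $F$ is constant falls under the first alternative, so the set where $F$ is locally constant is closed as well as open in $W$, and (F4) follows.

The map $a$ is the gradient of the strictly convex function $|\xi|^p/p$, so
\begin{equation}\label{eq:mono}
\langle a(\xi)-a(\xi'),\xi-\xi'\rangle>0\qquad(\xi\ne\xi').
\end{equation}
Also
\begin{equation}\label{eq:holder-a}
|a(\xi)-a(\xi')|\le C(p)\,|\xi-\xi'|^{p-1}.
\end{equation}
To see this let $|\xi|\ge|\xi'|$. If $|\xi-\xi'|\ge|\xi|/2$, the left side is at most $2|\xi|^{p-1}\le2(2|\xi-\xi'|)^{p-1}$. Otherwise every point $\omega$ of the segment from $\xi$ to $\xi'$ has $|\omega|>|\xi-\xi'|$, and the symmetric matrix $Da(\omega)$ has eigenvalues $|\omega|^{p-2}$ and $(p-1)|\omega|^{p-2}$, both at most $|\xi-\xi'|^{p-2}$.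

For $v\in W^{1,p}_{\mathrm{loc}}$ we use freely that $\nabla v^+=1_{\{v>0\}}\nabla v$ and that $\nabla v=0$ a.e.\ on $\{v=c\}$.

\subsection{Test functions}
No regularity of $\partial\Omega$ is available, so each test function must be shown to lie in the right space $W_0^{1,p}(V)$. The next lemma collects all the criteria that we need.

\begin{lemma}\label{lem:sob}
Let $V,V'\subseteq\mathbb{C}$ be open.
\begin{itemize}
\item[(a)] If $v$ is Lipschitz on $\mathbb{C}$, has bounded support and vanishes off $V$, then $v\in W_0^{1,p}(V)$.
\item[(b)] If $V=\{r_1<|z-y|<r_2\}$ is an annulus, $v\in W^{1,p}(\mathbb{C})$ and $v=0$ a.e.\ off $V$, then $v\in W_0^{1,p}(V)$.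
\item[(c)] If $w\in W_0^{1,p}(V)$, then $w^+,|w|\in W_0^{1,p}(V)$.
\item[(d)] If $v\in W^{1,p}(\mathbb{C})$, $g\in W_0^{1,p}(V)$ and $|v|\le g$, then $v\in W_0^{1,p}(V)$.
\item[(e)] If $w\in W_0^{1,p}(V)$, $\chi\in C^\infty(\mathbb{C})$ is bounded with bounded gradient, and $V\cap\operatorname{supp}\chi\subseteq V'$, then $\chi w\in W_0^{1,p}(V')$.
\item[(f)] If $w\in W_0^{1,p}(V)$ and $V'\subseteq V$ is relatively closed in $V$, then $1_{V'}w\in W_0^{1,p}(V')$ and $\nabla(1_{V'}w)=1_{V'}\nabla w$.
\end{itemize}
\end{lemma}

\begin{proof}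
A function in $W^{1,p}(\mathbb{C})$ that vanishes a.e.\ off a compact subset of $V$ lies in $W_0^{1,p}(V)$, by mollification. If $v_j\in W_0^{1,p}(V)$ are bounded in $W^{1,p}$ and $v_j\to v$ in $L^p$, then $v\in W_0^{1,p}(V)$, because a subsequence converges weakly and a closed subspace is weakly closed. For (a)--(d) it therefore suffices to find $v_j$ with compact support in $V$, bounded in $W^{1,p}$, and converging in $L^p$.

(a) Take $v_j=\operatorname{sgn}(v)(|v|-1/j)^+$, which vanishes off the compact set $\{|v|\ge1/j\}\subseteq V$.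

(b) Let $\psi\in C_0^\infty(B(y,r_2))$ equal $1$ near $\bar B(y,r_1)$. The dilates $(\psi v)(y+t(z-y))$ with $t\uparrow1$ and $((1-\psi)v)(y+t(z-y))$ with $t\downarrow1$ have compact support in $V$ for $t$ near $1$ and converge to $\psi v$ and $(1-\psi)v$.

(c) If $C_0^\infty(V)\ni w_j\to w$ in $W^{1,p}$, take $w_j^+$ and $|w_j|$.

(d) Let $C_0^\infty(V)\ni g_j\to g$ in $W^{1,p}$ and $v_j=\max(\min(v,g_j^+),-g_j^+)$. Then $\operatorname{supp}v_j\subseteq\operatorname{supp}g_j$ and $|\nabla v_j|\le|\nabla v|+|\nabla g_j|$. Truncations of a number at heights $b$ and $b'$ differ by at most $|b-b'|$, and $v$ is its own truncation at height $g$, so $|v_j-v|\le|g_j^+-g|\to0$ in $L^p$.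

(e) With $w_j$ as in (c), $\chi w_j\in C_0^\infty(V')$ and $\chi w_j\to\chi w$ in $W^{1,p}$.

(f) The set $V'\cap\operatorname{supp}w_j$ is compact and $V\setminus V'$ is open, so $1_{V'}w_j\in C_0^\infty(V')$, with gradient $1_{V'}\nabla w_j$. Let $j\to\infty$.
\end{proof}

All our pointwise comparisons come from one use of \eqref{eq:mono}.

\begin{lemma}\label{lem:mono}
Let $V$ be bounded and open, $v_1,v_2\in W^{1,p}(V)$, and let $g\in W^{1,p}(\mathbb{C})$ equal $(v_1-v_2)^+$ in $V$ and $0$ a.e.\ off $V$. If $\int_V\langle a(\nabla v_j),\nabla g\rangle\,dA=0$ for $j=1,2$, then $v_1\le v_2$ a.e.\ in $V$.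
\end{lemma}

\begin{proof}
Subtraction gives $\int_{V\cap\{v_1>v_2\}}\langle a(\nabla v_1)-a(\nabla v_2),\nabla v_1-\nabla v_2\rangle\,dA=0$. By \eqref{eq:mono}, $\nabla g=0$ a.e.\ in $V$, and $\nabla g=0$ a.e.\ off $V$ because $g=0$ there. So $g$ is constant, and it has bounded support.
\end{proof}

We also need to compare measures. If $0\le u_1\le u_2$ both vanish on a smooth piece of boundary, then $|\nabla u_1|\le|\nabla u_2|$ there, so the measure of $u_1$ is the smaller. The weak form of this observation needs no smoothness.

\begin{lemma}\label{lem:meas}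
Let $U$ be open, $u_1,u_2\in W^{1,p}_{\mathrm{loc}}(U)$ with $0\le u_1\le u_2$, and let $\mu_1,\mu_2$ be locally finite measures on $U$ with $\int\langle a(\nabla u_j),\nabla\varphi\rangle\,dA=-\int\varphi\,d\mu_j$ for $\varphi\in C_0^\infty(U)$. Put $\psi_\varepsilon=\min\{(u_2-u_1)/\varepsilon,1\}$. Suppose that
\begin{equation}\label{eq:meashyp}
\int\langle a(\nabla u_j),\nabla(\varphi\psi_\varepsilon)\rangle\,dA=0\qquad\text{for }j=1,2,\ \varepsilon>0,\ 0\le\varphi\in C_0^\infty(U).
\end{equation}
Then $\mu_1\le\mu_2$ on $U$.
\end{lemma}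

\begin{proof}
Expand $\nabla(\varphi\psi_\varepsilon)$ and subtract the two identities \eqref{eq:meashyp}. By \eqref{eq:mono},
\[
\int\psi_\varepsilon\langle a(\nabla u_2)-a(\nabla u_1),\nabla\varphi\rangle\,dA=-\frac1\varepsilon\int_{\{0<u_2-u_1<\varepsilon\}}\varphi\,\langle a(\nabla u_2)-a(\nabla u_1),\nabla u_2-\nabla u_1\rangle\,dA\le0 .
\]
As $\varepsilon\to0$, $\psi_\varepsilon\to1_{\{u_2>u_1\}}$ boundedly, and $\nabla u_1=\nabla u_2$ a.e.\ on $\{u_1=u_2\}$. So $\int\langle a(\nabla u_2)-a(\nabla u_1),\nabla\varphi\rangle\,dA\le0$, which says $\int\varphi\,d\mu_1\le\int\varphi\,d\mu_2$ for all $0\le\varphi\in C_0^\infty(U)$.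
\end{proof}

\section{Capacitary functions and their measures}\label{sec:cap}

Fix $z_0$, $\rho$, $K=\bar B(z_0,\rho)$, and $\eta\in C_0^\infty(B(z_0,3\rho))$ with $0\le\eta\le1$ and $\eta=1$ near $K$. Let $D$ be a bounded open set containing $B(z_0,3\rho)$. The functions in $\eta+W_0^{1,p}(D\setminus K)$ are called \emph{competitors} for $D$; they lie in $W^{1,p}(\mathbb{C})$, equal $1$ on $K$ and $0$ off $D$, and the class does not depend on the choice of $\eta$. By the Poincar\'e inequality, weak lower semicontinuity and strict convexity, $\int|\nabla v|^p\,dA$ has a unique minimizer $u_D$ among competitors. Put $\operatorname{cap}(D)=\int|\nabla u_D|^p\,dA$. The Euler--Lagrange equation is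
\begin{equation}\label{eq:EL}
\int\langle a(\nabla u_D),\nabla g\rangle\,dA=0\qquad\text{for all }g\in W_0^{1,p}(D\setminus K),
\end{equation}
so $u_D$ is $p$-harmonic in $D\setminus K$. Conversely, a competitor $v$ satisfying \eqref{eq:EL} equals $u_D$: apply Lemma~\ref{lem:mono} with $g=(v-u_D)^+$ and $g=(u_D-v)^+$, which lie in $W_0^{1,p}(D\setminus K)$ by Lemma~\ref{lem:sob}(c).

\begin{lemma}\label{lem:cap}
\begin{itemize}
\item[(i)] $0\le u_D\le1$.
\item[(ii)] $\varphi u_D\in W_0^{1,p}(D\setminus K)$ for every $\varphi\in C_0^\infty(\mathbb{C}\setminus K)$.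
\item[(iii)] If $D$ is connected, then $D\setminus K$ is connected and $0<u_D<1$ in $D\setminus K$.
\item[(iv)] If $D\subseteq D'$, then $u_D\le u_{D'}$ and $\operatorname{cap}(D)\ge\operatorname{cap}(D')$.
\item[(v)] For $R\ge3\rho$, $u_{B(z_0,R)}$ is given by \eqref{eq:disc}, and $\operatorname{cap}(B(z_0,4\rho))=C(p)\rho^{2-p}$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Let $Tv=\max(0,\min(v,1))$. Then $|Tu_D-\eta|=|Tu_D-T\eta|\le|u_D-\eta|$, so $Tu_D$ is a competitor by Lemma~\ref{lem:sob}(c),(d). Its energy is no larger, so $Tu_D=u_D$.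

(ii) Write $\varphi u_D=\varphi(u_D-\eta)+\varphi\eta$. The first term is covered by Lemma~\ref{lem:sob}(e), and $\varphi\eta\in C_0^\infty(D\setminus K)$.

(iii) A point of $D$ outside $B(z_0,3\rho)$ can be joined to $z_0$ by a path in $D$. Stopped when it first reaches the circle $|z-z_0|=2\rho$, the path joins the point within $D\setminus K$ to the connected set $\{\rho<|z-z_0|<3\rho\}$. So $D\setminus K$ is connected. If $u_D$ took the value $0$ or $1$ in $D\setminus K$, it would be constant there by (i) and (F2). Then $\nabla u_D=0$ a.e.\ in $D\setminus K$, in $K$ and off $D$, so $u_D$ would be constant on $\mathbb{C}$, although it is $1$ on $K$ and $0$ off $D$.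

(iv) Competitors for $D$ are competitors for $D'$, which gives the inequality for capacities. Next, $g=(u_D-u_{D'})^+\le(u_D-\eta)^++(\eta-u_{D'})^+$. The first summand is in $W_0^{1,p}(D\setminus K)$. The second is in $W_0^{1,p}(D'\setminus K)$ and vanishes off $\operatorname{supp}\eta$, because $u_{D'}\ge0$; multiplying it by some $\chi\in C_0^\infty(D)$ equal to $1$ on $\operatorname{supp}\eta$ does not change it, so it is in $W_0^{1,p}(D\setminus K)$ by Lemma~\ref{lem:sob}(e). By Lemma~\ref{lem:sob}(d), $g\in W_0^{1,p}(D\setminus K)$, and $g$ may be used in \eqref{eq:EL} for $D$ and for $D'$. Lemma~\ref{lem:mono} with $V=D\setminus K$ gives $g=0$.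

(v) The function $u$ in \eqref{eq:disc} is a competitor by Lemma~\ref{lem:sob}(a) applied to $u-\eta$. It is a smooth solution with bounded gradient in the annulus (Example~\ref{ex:disc}), so it satisfies \eqref{eq:EL} by density. Since $1-p(\gamma+1)=-\gamma-1$,
\[
\operatorname{cap}(B(z_0,R))=2\pi\Big(\frac{\gamma}{c_R}\Big)^p\int_\rho^Rr^{-\gamma-1}dr=2\pi\Big(\frac\gamma{c_R}\Big)^{p-1},
\]
and $c_{4\rho}^{1-p}=(1-4^{-\gamma})^{1-p}\rho^{2-p}$.
\end{proof}

\begin{lemma}\label{lem:muD}
There is a positive finite measure $\mu_D$, supported in $\partial D$, with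
\[
\int\langle a(\nabla u_D),\nabla\varphi\rangle\,dA=-\int\varphi\,d\mu_D\qquad\text{for }\varphi\in C_0^\infty(\mathbb{C}\setminus K).
\]
Its total mass is $\operatorname{cap}(D)$, and it has no atoms.
\end{lemma}

\begin{proof}
Let $u=u_D$ and $0\le\varphi\in C_0^\infty(\mathbb{C}\setminus K)$. Since $0\le\varphi\min(u/\varepsilon,1)\le\varphi u/\varepsilon$, Lemmas~\ref{lem:cap}(ii) and \ref{lem:sob}(d) allow $g=\varphi\min(u/\varepsilon,1)$ in \eqref{eq:EL}:
\[
-\int\min(u/\varepsilon,1)\langle a(\nabla u),\nabla\varphi\rangle\,dA=\frac1\varepsilon\int_{\{0<u<\varepsilon\}}\varphi|\nabla u|^p\,dA\ge0 .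
\]
As $\varepsilon\to0$ the left side tends to $-\int\langle a(\nabla u),\nabla\varphi\rangle\,dA$, because $\nabla u=0$ a.e.\ on $\{u=0\}$. A positive distribution is a locally finite measure; call it $\mu_D$. It vanishes in $D\setminus K$ by \eqref{eq:EL} and in $\mathbb{C}\setminus\bar D$ because $\nabla u=0$ there, so it lives on the compact set $\partial D$.

Take $\varphi=(1-\eta)\chi$ with $\chi\in C_0^\infty(\mathbb{C})$ equal to $1$ near $\bar D$. Then $\varphi=1$ on $\partial D$ and $\nabla\varphi=-\nabla\eta$ in $D$. With \eqref{eq:EL} for $g=\eta-u$ this gives $\mu_D(\partial D)=\int\langle a(\nabla u),\nabla\eta\rangle\,dA=\int|\nabla u|^p\,dA$.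

For $w\in\partial D$ and $r<\rho$ take $\varphi\in C_0^\infty(B(w,2r))$ with $\varphi\ge0$, $\varphi=1$ on $B(w,r)$ and $|\nabla\varphi|\le2/r$. By H\"older's inequality
\[
\mu_D(B(w,r))\le\frac2r\int_{B(w,2r)}|\nabla u|^{p-1}dA\le\frac2r\,(4\pi r^2)^{1/p}\operatorname{cap}(D)^{1-1/p},
\]
which tends to $0$ with $r$ because $2/p>1$.
\end{proof}

We regard $\mu_D$ as a measure on $\mathbb{C}$. By Lemma~\ref{lem:cap}(ii),(iii), the triple $(\Omega,\mathbb{C}\setminus K,u_\Omega)$ is admissible when $\Omega\supseteq B(z_0,4\rho)$ is bounded and simply connected.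

\begin{remark}\label{rem:muhat}
The first paragraph of the proof also produces the measure $\hat\mu$ in \eqref{eq:muhat}. For $0\le\varphi\in C_0^\infty(N)$ the function $\varphi\min(\hat u/\varepsilon,1)$ is dominated by $\varphi\hat u/\varepsilon\in W_0^{1,p}(\Omega)$. By Lemma~\ref{lem:sob}(d),(e) it lies in $W_0^{1,p}(\Omega\cap N')$ for an open $N'$ with compact closure in $N$, and $\nabla\hat u\in L^p(N')$, so it is a test function for $\hat u$.
\end{remark}

\section{Level curves in polygonal domains}\label{sec:level}

\begin{definition}\label{def:poly}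
Let $\mathcal{P}$ be a locally finite family of compact convex polygons with nonempty interior, and let $O=\mathbb{C}\setminus\bigcup_{P\in\mathcal{P}}P$. A \emph{polygonal domain} is a bounded, simply connected component $D$ of such a set $O$ with $D\supseteq B(z_0,3\rho)$.
\end{definition}

Describing $D$ through its complement lets the polygons overlap in any way, and it makes the removal of further squares trivial. A point of $\partial D$ cannot lie in the open set $O$, since it would then lie in a component of $O$ that meets $D$, hence in $D$. So each point of $\partial D$ lies in some $P\in\mathcal{P}$, and $P\cap D=\emptyset$. In Sections~\ref{sec:level}--\ref{sec:bdry}, $D$ is a polygonal domain and $u=u_D$.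

To treat level sets as compact curves we first need $u$ to be continuous up to the boundary, including the corners. A convex polygon through $w\in\partial D$ contains, at every small scale $r$, a disc of radius comparable to $r$ near $w$, and the radial solution centered in this disc is a barrier.

\begin{lemma}\label{lem:cont}
The function $u$ extends continuously from $D\setminus K$ to $\overline{D\setminus K}$, with $u=0$ on $\partial D$ and $u=1$ on $\partial K$. For $0<s<1$ the set $\{z\in D\setminus K:u(z)=s\}$ is nonempty and compact.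
\end{lemma}

\begin{proof}
Let $w\in\partial D$, $w\in P\in\mathcal{P}$, $B(y_0,b)\subset P$. Put $L=|y_0-w|+b$ and $c=b/(4L)\le1/4$. Let $r\le4L$ be so small that $B(w,r)\cap K=\emptyset$, and let $y=w+\frac r{4L}(y_0-w)$. The homothety with center $w$ and ratio $r/(4L)\le1$ maps $P$ into $P$ and $B(y_0,b)$ onto $B(y,cr)$, so $u=0$ a.e.\ on $B(y,cr)$. Also $|y-w|\le r/4$, so $B(y,r/2)\subset B(w,3r/4)$. On the annulus $\mathcal{A}=\{cr<|z-y|<r/2\}$ let
\[
h(z)=\frac{1-(|z-y|/cr)^{-\gamma}}{1-(2c)^\gamma},
\]
and put $h=0$ on $\bar B(y,cr)$, $h=1$ off $B(y,r/2)$. Then $h$ is Lipschitz on $\mathbb{C}$, $p$-harmonic in $\mathcal{A}$, and nondecreasing in $|z-y|$.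

Let $M(r)=\operatorname{ess\,sup}_{B(w,r)}u$. We claim that $u\le M(r)h$ in $\mathcal{A}$. Take $\chi\in C_0^\infty(B(w,r))$ with $0\le\chi\le1$ and $\chi=1$ on $B(y,r/2)$, and let $g=\chi\,(u-M(r)h)^+$. Then $g=0$ a.e.\ off $\mathcal{A}$: on $\bar B(y,cr)$ because $u=0$, and on $B(w,r)\setminus B(y,r/2)$ because $u\le M(r)$ and $h=1$. So $g\in W_0^{1,p}(\mathcal{A})$ by Lemma~\ref{lem:sob}(b), and $g$ is a test function for $M(r)h$. The annulus is not contained in $D$, so we argue differently for $u$: since $0\le g\le\chi u$, Lemmas~\ref{lem:cap}(ii) and \ref{lem:sob}(d) give $g\in W_0^{1,p}(D\setminus K)$, and \eqref{eq:EL} applies. Lemma~\ref{lem:mono} with $V=\mathcal{A}$ proves the claim.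

If $|z-w|<r/8$ then $|z-y|<3r/8$, so $M(r/8)\le\theta M(r)$ with
\[
\theta=\frac{1-(8c/3)^\gamma}{1-(2c)^\gamma}<1
\]
independent of $r$. Iterating, $M(r)\to0$ as $r\to0$, which is continuity at $w$. At $\partial K$ use $u_{B(z_0,3\rho)}\le u\le1$ and \eqref{eq:disc}. The level set is nonempty because $D\setminus K$ is connected and $u$ takes values near $0$ and near $1$; it is compact because it is closed in $\overline{D\setminus K}$.
\end{proof}

We write $\{u=s\}$ and $\{s<u<t\}$ for subsets of $D\setminus K$. The flux computation divides by $|\nabla u|$, so critical points must be excluded. Simple connectivity determines the shape of the regular level sets, this shape determines the winding number of $\nabla u$ along them, and (F4) then leaves no room for zeros.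

\begin{proposition}\label{prop:level}
$\nabla u\ne0$ in $D\setminus K$. For every $s\in(0,1)$, the set $\{u=s\}$ is one smooth Jordan curve $J_s$ with $K\subset\operatorname{int}J_s\subset D$. We have $u>s$ in $\operatorname{int}J_s\setminus K$ and $u<s$ in $D\setminus\overline{\operatorname{int}J_s}$, and $\nabla u=|\nabla u|\nu$ on $J_s$, where $\nu$ is the inner normal.
\end{proposition}

\begin{proof}
If $F=\partial_1u-i\partial_2u$ were constant, $u$ would be affine on $D\setminus K$ and equal to $1$ on the circle $\partial K$, hence $u\equiv1$, against Lemma~\ref{lem:cap}(iii). By (F4) the critical points of $u$ are isolated, hence countable. So all but countably many $s\in(0,1)$ are regular values, meaning that $\nabla u\ne0$ on $\{u=s\}$.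

\emph{Regular values.} Let $s$ be regular. By (F1), Lemma~\ref{lem:cont} and the implicit function theorem, $\{u=s\}$ is a nonempty compact smooth $1$-manifold, that is, a finite disjoint union of smooth Jordan curves. Let $J$ be one of them. By (F7), $\operatorname{int}J\subset D$; this is where simple connectivity enters. The connected set $K$ misses $J$, so it lies inside or outside $J$. If it lay outside, (F2) would give $u\equiv s$ in $\operatorname{int}J$, hence $\nabla u=0$ on $J$ by continuity, which is false. So $K\subset\operatorname{int}J$. Suppose that $J,J'$ are two of the curves. If each lay outside the other, then $\operatorname{int}J$ would be a connected set that misses $J'$ and meets $\operatorname{int}J'$, so $\operatorname{int}J\subseteq\operatorname{int}J'$ and $J\subseteq\overline{\operatorname{int}J'}$, a contradiction. So, say, $J'\subset\operatorname{int}J$. The open set $\operatorname{int}J\setminus\overline{\operatorname{int}J'}$ lies in $D\setminus K$ and $u=s$ on its boundary. Again $u\equiv s$ there and $\nabla u=0$ on $J$, which is false.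 So $\{u=s\}$ is one curve $J_s$. The boundary values of $u$ are $s$ and $1$ for $\operatorname{int}J_s\setminus K$, and $s$ and $0$ for $D\setminus\overline{\operatorname{int}J_s}$. By (F2), $u\ge s$ in the first set and $u\le s$ in the second, strictly because $\{u=s\}=J_s$. So the nonzero normal vector $\nabla u$ on $J_s$ points inward.

\emph{No critical points.} Let $s<t$ be regular. By the above, $J_t\subset\operatorname{int}J_s$ and $\{s<u<t\}=\operatorname{int}J_s\setminus\overline{\operatorname{int}J_t}$. The closure of this set is a compact subset of $D\setminus K$, so it contains finitely many zeros of $F$. On $J_s$ and $J_t$ we have $\partial_1u+i\partial_2u=|\nabla u|\,i\tau$, which has winding number $1$ by (F5), so its complex conjugate $F$ has winding number $-1$ along each curve. By (F3) the indices of the zeros of $F$ in $\{s<u<t\}$ add up to $-1-(-1)=0$. Each index is at least $1$, so there is no zero. Let $s\to0$ and $t\to1$ through regular values: since $0<u<1$, we get $F\ne0$ in $D\setminus K$. Thus every $s\in(0,1)$ is regular.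
\end{proof}

\section{The flux identity}\label{sec:flux}

For $0<t<1$ put $\Phi_D(t)=\int_{J_t}|\nabla u|\,d\ell$.

\begin{proposition}\label{prop:flux}
$\Phi_D(t)-\Phi_D(s)=2\pi\gamma(t-s)$ for $0<s<t<1$, and $\Phi_D(0+):=\lim_{t\to0}\Phi_D(t)\le C(p)$.
\end{proposition}

\begin{proof}
\emph{The identity.} By Proposition~\ref{prop:level} and (F1), $u$ is smooth in $D\setminus K$. Let $\nu=\nabla u/|\nabla u|$, let $\tau$ be the unit vector with $\nu=i\tau$, and write $u_{\nu\nu}=\langle D^2u\,\nu,\nu\rangle$, $u_{\tau\tau}=\langle D^2u\,\tau,\tau\rangle$. Expanding the divergence,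
\[
0=\nabla\cdot\big(|\nabla u|^{p-2}\nabla u\big)=|\nabla u|^{p-2}\big(\Delta u+(p-2)u_{\nu\nu}\big).
\]
Substituting $u_{\nu\nu}=\Delta u-u_{\tau\tau}$ gives $(p-1)\Delta u=(p-2)u_{\tau\tau}$, that is, $\Delta u=-\gamma u_{\tau\tau}$. Parametrize $J_q$ counterclockwise by arc length; its tangent is $\tau$, its inner normal is $\nu$, and $d\tau/d\ell=\kappa\nu$. Differentiating $\langle\nabla u,\tau\rangle=0$ along the curve gives $u_{\tau\tau}+\kappa|\nabla u|=0$. Hence
\begin{equation}\label{eq:curv}
\Delta u=\gamma\kappa|\nabla u|\qquad\text{on }J_q .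
\end{equation}
The outward normal of the region $\{s<u<t\}$ is $\nu$ on $J_t$ and $-\nu$ on $J_s$, so the outward normal derivative of $u$ is $|\nabla u|$ on $J_t$ and $-|\nabla u|$ on $J_s$. The divergence theorem, (F6), \eqref{eq:curv} and (F5) give
\[
\Phi_D(t)-\Phi_D(s)=\int_{\{s<u<t\}}\Delta u\,dA=\int_s^t\!\int_{J_q}\frac{\Delta u}{|\nabla u|}\,d\ell\,dq=\gamma\int_s^t\!\int_{J_q}\kappa\,d\ell\,dq=2\pi\gamma(t-s).
\]
Since $\gamma>0$, the nonnegative function $\Phi_D$ is increasing, $\Phi_D(0+)$ exists, and $\Phi_D(0+)\le\Phi_D(t)$ for all $t$.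

\emph{The bound.} We bound an average of $\Phi_D$ over levels near $1$, trapping $u$ between the capacitary functions of a small and a large disc. Choose $R\ge3\rho$ with $D\subseteq B(z_0,R)$. With $x=(|z-z_0|/\rho)^{-\gamma}\le1$ and $b=(R/\rho)^{-\gamma}\in(0,1)$, formula \eqref{eq:disc} reads $u_{B(z_0,R)}=\frac{x-b}{1-b}$, and this is at most $x$ because $xb\le b$. By Lemma~\ref{lem:cap}(iv), $u\le2^{-\gamma}$ where $|z-z_0|\ge2\rho$, so
\[
\{2^{-\gamma}<u<1\}\subseteq\{\rho<|z-z_0|<2\rho\}.
\]
Let $z$ be in this annulus and $d=|z-z_0|-\rho<\rho$. For $z'\in B(z,d)$ we have $\rho<|z'-z_0|<\rho+2d<3\rho$. Using $u\ge u_{B(z_0,3\rho)}$ and $1-x^{-\gamma}\le\gamma(x-1)$ for $x\ge1$ (the derivative of the left side is at most $\gamma$),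
\[
0\le1-u(z')\le\frac{1-(|z'-z_0|/\rho)^{-\gamma}}{1-3^{-\gamma}}\le\frac\gamma{1-3^{-\gamma}}\cdot\frac{2d}\rho .
\]
So $\operatorname{osc}_{B(z,d)}u\le C(p)\,d/\rho$, and (F1) gives $|\nabla u(z)|\le C(p)/\rho$. By (F6) with $f=|\nabla u|^2$,
\[
(1-2^{-\gamma})\,\Phi_D(0+)\le\int_{2^{-\gamma}}^1\Phi_D(t)\,dt=\int_{\{2^{-\gamma}<u<1\}}|\nabla u|^2\,dA\le\frac{C(p)}{\rho^2}\cdot3\pi\rho^2 .\qedhere
\]
\end{proof}

\begin{remark}\label{rem:holes}
Formula \eqref{eq:curv} is local, with $\kappa$ taken relative to the normal $\nabla u/|\nabla u|$. In a domain with holes a level set may contain curves surrounding a hole, with $u$ larger outside than inside. On such a curve $\nabla u/|\nabla u|$ is the outer normal and $\int\kappa\,d\ell=-2\pi$. One outer curve and $m$ such curves give $\Phi'=2\pi\gamma(1-m)$, and monotonicity is lost. Remark~\ref{rem:cantor} shows that Theorem~\ref{thm:A} itself is then false.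
\end{remark}

\section{The measure of a polygonal domain}\label{sec:bdry}

We now pass from level curves to the boundary. Let $X$ be the set of all vertices of polygons in $\mathcal{P}$ and all intersection points of two edges lying on different lines. By local finiteness $X\cap\bar D$ is finite.

\begin{proposition}\label{prop:bdry}
Each $w\in\partial D\setminus X$ is the center of a disc $B$, disjoint from $K$, such that $D\cap B$ is an open half-disc $B^+$ and $u|_{B^+}$ extends to a $C^1$ function on $B$. With $\nabla u$ on $\partial D\setminus X$ defined by this extension,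
\begin{equation}\label{eq:density}
d\mu_D=|\nabla u|^{p-1}d\ell\ \text{ on }\partial D\setminus X,\qquad\int_{\partial D\setminus X}|\nabla u|\,d\ell\le\Phi_D(0+).
\end{equation}
\end{proposition}

\begin{proof}
\emph{Shape of $D$ near $w$.} Since $w\in\bar O$, it lies in the interior of no $P$. So each $P\ni w$ has $w$ on an edge and not at a vertex, and all these edges lie on one line because $w\notin X$. For a small disc $B$ about $w$, disjoint from $K$, each $P\ni w$ meets $B$ in one of the two closed half-discs cut out by the line, and no other $P$ meets $B$. At least one half-disc occurs, and both cannot occur since $w\in\bar O$. So $O\cap B$ is an open half-disc. It is connected and meets the component $D$ of $O$, so it equals $D\cap B$. The equation is invariant under rigid motions; choose coordinates with $w=0$ and $B^+=B\cap\{x_2>0\}$, and let $\mathcal{R}(x_1,x_2)=(x_1,-x_2)$.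

\emph{Reflection.} Let $\tilde u=u-u\circ\mathcal{R}\in W^{1,p}(B)$. As $u=0$ a.e.\ in $B\setminus B^+$, we have $\tilde u=u$ in $B^+$ and $\tilde u=-u\circ\mathcal{R}$ in $\mathcal{R}B^+$, where $a(\nabla\tilde u)=-\mathcal{R}\,a(\nabla u)\circ\mathcal{R}$. For $\varphi\in C_0^\infty(B)$, the change of variables $\mathcal{R}$ in the lower half gives
\[
\int_B\langle a(\nabla\tilde u),\nabla\varphi\rangle\,dA=\int_{B^+}\langle a(\nabla u),\nabla(\varphi-\varphi\circ\mathcal{R})\rangle\,dA .
\]
The function $1_{B^+}(\varphi-\varphi\circ\mathcal{R})$ is Lipschitz, because $\varphi-\varphi\circ\mathcal{R}$ vanishes on $\{x_2=0\}$. It lies in $W_0^{1,p}(B^+)\subseteq W_0^{1,p}(D\setminus K)$ by Lemma~\ref{lem:sob}(a), so the integral is $0$ by \eqref{eq:EL}. Thus $\tilde u$ is $p$-harmonic in $B$, hence $C^1$ by (F1). It is odd in $x_2$ and positive in $B^+$, so on $B\cap\{x_2=0\}$ we have $\partial_1\tilde u=0$ and $\partial_2\tilde u=|\nabla\tilde u|$.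

\emph{Density.} The field $Y=a(\nabla\tilde u)$ is continuous and weakly divergence free in $B$. Let $\varphi\in C_0^\infty(B)$. The mollifications $Y_\varepsilon$ are smooth, divergence free near $\operatorname{supp}\varphi$, and converge to $Y$ uniformly there. The divergence theorem for $\varphi Y_\varepsilon$ on $B^+$, whose outer normal on the diameter is $(0,-1)$, gives in the limit
\[
-\int\varphi\,d\mu_D=\int_{B^+}\langle Y,\nabla\varphi\rangle\,dA=-\int_{\{x_2=0\}}\varphi\,|\nabla u|^{p-1}dx_1 .
\]
This is the first assertion in \eqref{eq:density}.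

\emph{Integral bound.} Let $Z$ be the set of points of $\partial D\setminus X$ where $\nabla u\ne0$. It is relatively open, so it is a countable union of nonoverlapping compact segments, each contained in the diameter of one of the discs $B$. Keeping finitely many and shrinking them slightly, we see that $\int_Z|\nabla u|\,d\ell$ is the supremum of $\sum_k\int_{I_k}|\nabla u|\,d\ell$ over finite families of disjoint compact segments $I_k\subset Z$ of this kind. Fix such a family. By continuity there are $c,h>0$ such that, in the coordinates attached to $I_k$, $I_k\times(0,h]\subset D\setminus K$ and $\partial_2u\ge c$ on $I_k\times[0,h]$, and such that these rectangles are disjoint. Let $0<t<ch$. For $x_1\in I_k$ the function $u(x_1,\cdot)$ increases from $0$ to a value at least $ch$ with slope at least $c$, so it takes the value $t$ at one point $g_t(x_1)\in(0,h)$, and $g_t\le t/c$. By the implicit function theorem $g_t$ is $C^1$. Its graph lies in $J_t$, and $d\ell\ge dx_1$ on a graph. So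
\[
\Phi_D(t)\ge\sum_k\int_{I_k}|\nabla u|(x_1,g_t(x_1))\,dx_1\longrightarrow\sum_k\int_{I_k}|\nabla u|\,d\ell\qquad(t\to0),
\]
by uniform continuity of $\nabla u$ on the closed rectangles.
\end{proof}

\begin{corollary}\label{cor:length}
If $D$ is a polygonal domain, then $\mu_D(E)\le C(p)\,\ell(E)^{2-p}$ for every Borel set $E\subseteq\partial D$.
\end{corollary}

\begin{proof}
The finite set $X\cap\partial D$ is $\mu_D$-null by Lemma~\ref{lem:muD}. By \eqref{eq:density}, H\"older's inequality with exponents $\frac1{p-1}$ and $\frac1{2-p}$, and Proposition~\ref{prop:flux},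
\[
\mu_D(E)=\int_{E\setminus X}|\nabla u|^{p-1}d\ell\le\Phi_D(0+)^{p-1}\ell(E)^{2-p}\le C(p)\,\ell(E)^{2-p}.\qedhere
\]
\end{proof}

This is the essential use of $p<2$: both H\"older exponents must exceed $1$. For $p=2$ the density $|\nabla u|^{p-1}$ is the very function whose integral is bounded in \eqref{eq:density}, and the bound only says that the total mass is finite.

\section{Cutting out a cover: proof of Theorem~\ref{thm:A}}\label{sec:cut}

It suffices to prove the following. If $G=\bigcup_{i=1}^mB(z_i,r_i)$ is a finite union of discs each of which meets $\partial\Omega$, and $\sigma=\sum_ir_i$, then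
\begin{equation}\label{eq:G}
\mu_\Omega(G)\le C(p)\,\sigma^{2-p}.
\end{equation}
Indeed, given a countable cover of $E\subseteq\partial\Omega$, discard the discs that miss $\partial\Omega$, apply \eqref{eq:G} to the first $m$ remaining discs, let $m\to\infty$ using continuity of $\mu_\Omega$ from below, and take the infimum over covers.

If $\sigma\ge\rho/4$, then Lemmas~\ref{lem:muD} and \ref{lem:cap}(iv),(v) give
\[
\mu_\Omega(G)\le\operatorname{cap}(\Omega)\le\operatorname{cap}(B(z_0,4\rho))=C(p)\rho^{2-p}\le C(p)\sigma^{2-p}.
\]
So assume $\sigma<\rho/4$.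

\subsection*{The domains $\Omega_n$ and $D_n$}
Let $S_i$ be a closed square with center $z_i$ and side $2r_i$, and $S=\bigcup_iS_i\supseteq G$. The disc $B(z_i,r_i)$ contains a point of $\partial\Omega$, which is at distance at least $4\rho$ from $z_0$ and at distance less than $(1+\sqrt2)r_i$ from every point of $S_i$. Since $4\rho-(1+\sqrt2)\rho/4>3\rho$, the set $S$ misses $\bar B(z_0,3\rho)$. For $n$ with $\sqrt2\,2^{-n}<\rho$ let $\mathcal{G}_n$ be the family of closed squares of the grid of mesh $2^{-n}$, and
\[
O_n'=\mathbb{C}\setminus\bigcup\{Q\in\mathcal{G}_n:Q\not\subseteq\Omega\},\qquad O_n=O_n'\setminus S .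
\]
Every point off $\Omega$ lies in a square $Q\not\subseteq\Omega$, so $O_n\subseteq O_n'\subseteq\Omega$. A square $Q\in\mathcal{G}_n$ that meets $B(z_0,3\rho)$ has diameter less than $\rho$, so it lies in $B(z_0,4\rho)\subseteq\Omega$. Hence $B(z_0,3\rho)\subseteq O_n$. Let $\Omega_n$ and $D_n$ be the components of $O_n'$ and $O_n$ that contain $B(z_0,3\rho)$; see Figure~\ref{fig:cut}. Then $D_n\subseteq\Omega_n\setminus S\subseteq O_n$, so $D_n$ is also a component of $\Omega_n\setminus S$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]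
\fill[gray!25] (0,0) -- (5,0) -- (5,1.25) -- (5.6,1.25) -- (5.6,1.75) -- (5,1.75) -- (5,3) -- (0,3) -- cycle;
\fill[white] (2.9,2.2) rectangle (4.3,3.6);
\draw[thick] (0,0) -- (5,0) -- (5,1.25) -- (7,1.25) -- (7,0.5) -- (8.5,0.5) -- (8.5,2.5) -- (7,2.5) -- (7,1.75) -- (5,1.75) -- (5,3) -- (4.1,3) -- (4.1,2.45) -- (3.9,2.45) -- (3.9,3) -- (3.7,3) -- (3.7,2.45) -- (3.5,2.45) -- (3.5,3) -- (3.3,3) -- (3.3,2.45) -- (3.1,2.45) -- (3.1,3) -- (0,3) -- cycle;
\draw[dashed] (2.9,2.2) rectangle (4.3,3.6);
\draw[dashed] (5.6,1) rectangle (6.6,2);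
\filldraw[fill=gray!70] (1.4,1.5) circle (0.33);
\node at (1.4,0.9) {$K$};
\node at (3.4,1) {$D_n$};
\node at (4.6,3.4) {$S_1$};
\node at (6.1,2.3) {$S_2$};
\end{tikzpicture}
\caption{The solid line bounds the polygonal domain $\Omega_n$. After the dashed squares $S_1,S_2$ are removed, the shaded domain $D_n$ is the component containing the disc $K$. The long piece of $\partial\Omega_n$ inside $S_1$ is replaced by a piece of $\partial S_1$, and $S_2$ cuts off a part of $\Omega_n$. (Not to scale.)}
\label{fig:cut}
\end{figure}

\subsection*{$\Omega_n$ and $D_n$ are polygonal domains}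
Only simple connectivity has to be checked, and we use (F7). The set $\hat{\mathbb{C}}\setminus O_n$ is the union of $\hat{\mathbb{C}}\setminus\Omega$, which is connected because $\Omega$ is simply connected, with the squares $Q\not\subseteq\Omega$ and $S_i$. Each square is connected and meets $\hat{\mathbb{C}}\setminus\Omega$; for $S_i$ this holds because the discs that miss $\partial\Omega$, which could punch holes, were discarded. So $\hat{\mathbb{C}}\setminus O_n$ is connected. The set $\hat{\mathbb{C}}\setminus D_n$ is the union of $\hat{\mathbb{C}}\setminus O_n$ with the closures $\bar V$ of the other components $V$ of $O_n$. Each $\bar V$ is connected and contains $\partial V$, a nonempty subset of $\hat{\mathbb{C}}\setminus O_n$. So $\hat{\mathbb{C}}\setminus D_n$ is connected. The same argument without the squares $S_i$ applies to $\Omega_n$.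

\subsection*{Off $S$ the measure decreases}
Write $D=D_n$. We apply Lemma~\ref{lem:meas} with $U=\mathbb{C}\setminus(S\cup K)$, $u_1=u_D$, $u_2=u_{\Omega_n}$; here $u_1\le u_2$ by Lemma~\ref{lem:cap}(iv). Let $0\le\varphi\in C_0^\infty(U)$ and $g=\varphi\psi_\varepsilon$. Since $0\le g\le\varphi u_{\Omega_n}/\varepsilon$, Lemmas~\ref{lem:cap}(ii) and \ref{lem:sob}(d) give $g\in W_0^{1,p}(\Omega_n\setminus K)$, and \eqref{eq:meashyp} holds for $j=2$. For $j=1$ the function $g$ need not vanish off $D$, because $\Omega_n\setminus S$ may have other components. Take $\chi\in C_0^\infty(\mathbb{C}\setminus S)$ equal to $1$ on $\operatorname{supp}\varphi$. By Lemma~\ref{lem:sob}(e), $g=\chi g\in W_0^{1,p}(\Omega_n\setminus(S\cup K))$. The set $D\setminus K$ is open and relatively closed in $\Omega_n\setminus(S\cup K)$, so Lemma~\ref{lem:sob}(f) gives $1_{D\setminus K}\,g\in W_0^{1,p}(D\setminus K)$, with gradient $1_{D\setminus K}\nabla g$. Since $\nabla u_D=0$ a.e.\ off $D\setminus K$, \eqref{eq:EL} yields \eqref{eq:meashyp} for $j=1$. Neither measure charges $K$, so $\mu_D(\mathbb{C}\setminus S)\le\mu_{\Omega_n}(\mathbb{C}\setminus S)$.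

\subsection*{On $S$ the mass increases}
By Lemmas~\ref{lem:muD} and \ref{lem:cap}(iv), $\mu_D(\mathbb{C})=\operatorname{cap}(D)\ge\operatorname{cap}(\Omega_n)=\mu_{\Omega_n}(\mathbb{C})$. Therefore
\[
\mu_D(S)=\mu_D(\mathbb{C})-\mu_D(\mathbb{C}\setminus S)\ge\mu_{\Omega_n}(\mathbb{C})-\mu_{\Omega_n}(\mathbb{C}\setminus S)=\mu_{\Omega_n}(S)\ge\mu_{\Omega_n}(G).
\]
The interior of $S_i$ is an open set disjoint from $D$, hence from $\partial D$. So $\partial D\cap S\subseteq\bigcup_i\partial S_i$ has length at most $8\sigma$, and Corollary~\ref{cor:length} gives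
\begin{equation}\label{eq:Gn}
\mu_{\Omega_n}(G)\le\mu_D(\partial D\cap S)\le C(p)\,\sigma^{2-p},
\end{equation}
with a constant independent of $n$.

\subsection*{The limit $n\to\infty$}
Every compact set $L\subset\Omega$ lies in $\Omega_n$ for large $n$. Indeed, cover $L\cup K$ by finitely many closed discs in $\Omega$ and join their centers by paths in $\Omega$, to get a connected compact set $L'$ with $L\cup K\subseteq L'\subset\Omega$. When $\sqrt2\,2^{-n}<\operatorname{dist}(L',\mathbb{C}\setminus\Omega)$, every grid square that meets $L'$ lies in $\Omega$, so $L'\subseteq O_n'$ and hence $L'\subseteq\Omega_n$.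

Let $C_0^\infty(\Omega\setminus K)\ni w_k\to u_\Omega-\eta$ in $W^{1,p}$. For fixed $k$ and large $n$, $\eta+w_k$ is a competitor for $\Omega_n$, so $\limsup_n\operatorname{cap}(\Omega_n)\le\int|\nabla(\eta+w_k)|^p\,dA$. Letting $k\to\infty$ and using $\operatorname{cap}(\Omega_n)\ge\operatorname{cap}(\Omega)$, we get $\|\nabla u_{\Omega_n}\|_p\to\|\nabla u_\Omega\|_p$. The function $\frac12(u_{\Omega_n}+u_\Omega)$ is a competitor for $\Omega$, so $\|\frac12(\nabla u_{\Omega_n}+\nabla u_\Omega)\|_p\ge\|\nabla u_\Omega\|_p$. Uniform convexity of $L^p$ says that if $\|f_n\|_p\to\|f\|_p$ and $\|\frac12(f_n+f)\|_p\ge\|f\|_p$, then $\|f_n-f\|_p\to0$. So $\nabla u_{\Omega_n}\to\nabla u_\Omega$ in $L^p$, and by \eqref{eq:holder-a} $a(\nabla u_{\Omega_n})\to a(\nabla u_\Omega)$ in $L^{p/(p-1)}$. Hence $\int\varphi\,d\mu_{\Omega_n}\to\int\varphi\,d\mu_\Omega$ for $\varphi\in C_0^\infty(\mathbb{C}\setminus K)$. The set $G$ is open and disjoint from $K$. For $\varphi\in C_0^\infty(G)$ with $0\le\varphi\le1$, \eqref{eq:Gn} gives $\int\varphi\,d\mu_\Omega\le C(p)\sigma^{2-p}$,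 and the supremum of the left side over such $\varphi$ is $\mu_\Omega(G)$. This proves \eqref{eq:G} and Theorem~\ref{thm:A}. \hfill$\square$

\begin{remark}\label{rem:cantor}
Without simple connectivity even $\mu_\Omega\ll H^1$ fails. Let $B=B(z_0,7\rho)$, and let $E$ be a self-similar Cantor set of dimension in $(2-p,1)$ on the radial segment from $z_0+5\rho$ to $z_0+6\rho$. Then $H^1(E)=0$, $E\subset\partial\Omega$ for $\Omega=B\setminus E$, and $\Omega$ is connected since its upper and lower halves are joined through $z_0$. We use the standard fact that, if a compact set $E$ has $H^s(E)>0$ for some $s>2-p$, then the $W^{1,p}$ norms of the functions $\varphi\in C_0^\infty(\mathbb{C})$ with $\varphi\ge1$ near $E$ are bounded below by a positive number. Suppose $\mu_\Omega(E)=0$. Then $u_\Omega$ is a competitor for $B$ satisfying \eqref{eq:EL} for $B$, so $u_\Omega=u_B$. Let $\chi\in C_0^\infty(B\setminus K)$ equal $1$ on a compact neighborhood of $E$, on which $u_B\ge m>0$. By Lemma~\ref{lem:cap}(ii) there are $g_k\in C_0^\infty(\Omega\setminus K)$ with $g_k\to\chi u_B$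 in $W^{1,p}$. The functions $(\chi u_B-g_k)/m\in C_0^\infty(\mathbb{C})$ are at least $1$ near $E$ and tend to $0$ in $W^{1,p}$, a contradiction. So $\mu_\Omega(E)>0$.
\end{remark}

\section{General solutions: proof of Theorem~\ref{thm:B}}\label{sec:general}

An admissible $\hat u$ is defined only near $\partial\Omega$. On a compact set that separates $\partial\Omega$ from the deep interior of $\Omega$ it is bounded by a multiple of $u_\Omega$; this inequality propagates to a collar of the boundary and then to the measures.

\begin{proposition}\label{prop:compare}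
Let $(\Omega,N,\hat u)$ be admissible and $B(z_0,4\rho)\subseteq\Omega$. There is $\beta<\infty$ with $\hat\mu\le\beta^{p-1}\mu_\Omega$. Moreover $\hat\mu\ne0$.
\end{proposition}

\begin{proof}
\emph{The collar.} Let $d(z)=\operatorname{dist}(z,\mathbb{C}\setminus\Omega)$. The set $\Omega\setminus N=\bar\Omega\setminus N$ is a compact subset of $\Omega$, so there is $\delta_0>0$ with $d>\delta_0$ on $(\Omega\setminus N)\cup K$. Put
\[
K_1=\{d\ge\delta_0\},\qquad\Gamma=\{d=\delta_0\},\qquad V=\{0<d<\delta_0\}=\Omega\setminus K_1 .
\]
Then $K\subseteq K_1$, and $V$ and the nonempty compact set $\Gamma$ lie in $(\Omega\cap N)\setminus K$. By Lemma~\ref{lem:cap}(iii), $\beta=\max_\Gamma\hat u/\min_\Gamma u_\Omega$ is finite and positive. Since $\bar V\subseteq V\cup\Gamma\cup\partial\Omega$, the compact set $V\cup\Gamma\cup\partial\Omega\subset N$ has a neighborhood on which some $\zeta_0\in C_0^\infty(N)$, $0\le\zeta_0\le1$, equals $1$. By Definition~\ref{def:adm}, $\hat u\in W^{1,p}_{\mathrm{loc}}(N)$ and $\hat u=\zeta_0\hat u\in W^{1,p}(V)$. So $a(\nabla\hat u)\in L^{p/(p-1)}(V)$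 and, by density,
\begin{equation}\label{eq:V}
\int_V\langle a(\nabla v),\nabla g\rangle\,dA=0\qquad\text{for all }g\in W_0^{1,p}(V)
\end{equation}
when $v=\hat u$. By \eqref{eq:EL} the same holds when $v=\beta u_\Omega+c$ with $c$ constant.

\emph{$\hat u\le\beta u_\Omega$ in $V$.} Let $\varepsilon>0$ and $h=(\zeta_0\hat u-\beta u_\Omega-\varepsilon)^+\in W^{1,p}(\mathbb{C})$. As $0\le h\le\zeta_0\hat u\in W_0^{1,p}(\Omega)$, Lemma~\ref{lem:sob}(d) gives $h\in W_0^{1,p}(\Omega)$. The role of $\varepsilon$ is to make $h$ vanish in a neighborhood of $\Gamma$: this holds by continuity, since $\hat u\le\beta u_\Omega$ on $\Gamma$. The compact sets $\{\delta\le d\le\delta_0\}$ decrease to $\Gamma$ as $\delta\uparrow\delta_0$, so $h=0$ on $\{\delta_1\le d\le\delta_0\}$ for some $\delta_1\in(0,\delta_0)$. Let $\chi=1-\chi_1$, where $\chi_1\in C_0^\infty(\{d>\delta_1\})$ equals $1$ near $K_1$. Then $\chi h=1_Vh$: both sides vanish on $\{d\ge\delta_1\}$ and a.e.\ off $\Omega$, and both equal $h$ on $\{0<d<\delta_1\}$. Since $\Omega\cap\operatorname{supp}\chi\subseteq V$, Lemma~\ref{lem:sob}(e)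 gives $g=1_Vh\in W_0^{1,p}(V)$. In $V$ we have $g=(\hat u-\beta u_\Omega-\varepsilon)^+$. By \eqref{eq:V} and Lemma~\ref{lem:mono}, $\hat u\le\beta u_\Omega+\varepsilon$ in $V$. Let $\varepsilon\to0$.

\emph{$\hat\mu\le\beta^{p-1}\mu_\Omega$.} Apply Lemma~\ref{lem:meas} with $U=N\setminus K_1$, an open set with $\partial\Omega\subset U$, $U\cap\Omega=V$ and $U\cap K=\emptyset$, and with $u_1=\hat u$, $u_2=\beta u_\Omega$. Their measures are $\hat\mu$ and $\beta^{p-1}\mu_\Omega$, since $a(\beta\xi)=\beta^{p-1}a(\xi)$. We have $u_1\le u_2$ in $V$, and both vanish a.e.\ on $U\setminus V=U\setminus\Omega$. For $0\le\varphi\in C_0^\infty(U)$ we have $0\le\varphi\psi_\varepsilon\le\beta\varphi u_\Omega/\varepsilon$, so $\varphi\psi_\varepsilon\in W_0^{1,p}(\Omega)$ by Lemmas~\ref{lem:cap}(ii) and \ref{lem:sob}(d). Multiplying by a function in $C_0^\infty(U)$ equal to $1$ on $\operatorname{supp}\varphi$, we get $\varphi\psi_\varepsilon\in W_0^{1,p}(V)$ from Lemma~\ref{lem:sob}(e). Its gradient vanishes a.e.\ off $V$, so \eqref{eq:V} gives \eqref{eq:meashyp}. Both measures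 are supported in $\partial\Omega\subset U$, and the inequality follows.

\emph{$\hat\mu\ne0$.} Let $w$ be a boundary point of the unbounded component $V_\infty$ of $\mathbb{C}\setminus\bar\Omega$. Then $w\in\bar\Omega$, and $w\notin\Omega$ because $\Omega$ is open and disjoint from $V_\infty$; so $w\in\partial\Omega$. Let $B\subset N$ be a disc about $w$. If $\hat\mu=0$, then by \eqref{eq:muhat} $\hat u$ is a nonnegative $p$-harmonic function in $B$ that vanishes on the nonempty open set $B\cap V_\infty$. By (F2) it vanishes in $B$, although it is positive on the nonempty open set $B\cap\Omega$.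
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Proposition~\ref{prop:compare} and Theorem~\ref{thm:A} give $\hat\mu(E)\le\beta^{p-1}C(p)H^1_\infty(E)^{2-p}$ for Borel $E\subseteq\partial\Omega$. Since $H^1_\infty\le H^1$ and $2-p>0$, we get $\hat\mu\ll H^1$. Let $A>0$. For $r<10^{-6}$ we have $\log(1/r)>13$, $\log\log(1/r)>2$ and $\log\log\log(1/r)>0$, so $\lambda(r,A)\ge r$, and $H^{\lambda(\cdot,A)}\ge H^1$ by \eqref{eq:gaugemon}. If $E\subseteq\partial\Omega$ is Borel with $H^{\lambda(\cdot,A)}(E)=0$, then $H^1(E)=0$, so $\hat\mu(E)=0<\hat\mu(\partial\Omega)$. Thus $\hat\mu$ is not mutually singular with respect to $H^{\lambda(\cdot,A)}$.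
\end{proof}

\section{Densities and gauges: proof of Theorem~\ref{thm:C}}\label{sec:gauges}

(1) The point is that Theorem~\ref{thm:A} limits the total radius of disjoint discs of high density: mass at least $\Lambda\sigma$ must fit under $C(p)\sigma^{2-p}$. Let $\mu=\mu_\Omega$ and
\[
F_\Lambda=\Big\{z\in\partial\Omega:\sup_{r>0}\mu(B(z,r))/r>\Lambda\Big\}.
\]
For fixed $r$ the function $z\mapsto\mu(B(z,r))$ is lower semicontinuous (by Fatou's lemma, as discs are open), so $F_\Lambda$ is relatively open in $\partial\Omega$. Assume $F_\Lambda\ne\emptyset$. For $z\in F_\Lambda$ choose $r_z$ with $\mu(B(z,r_z))>\Lambda r_z$; then $r_z\le\mu(\partial\Omega)/\Lambda$. The $5r$-covering lemma states that a family of discs with bounded radii has a countable disjoint subfamily $B_i=B(z_i,r_i)$ such that the discs $B(z_i,5r_i)$ cover the union of the family. Apply it to the discs $B(z,r_z)$ and let $\sigma=\sum_ir_i>0$. By disjointness and Theorem~\ref{thm:A},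
\[
\Lambda\sigma\le\sum_i\mu(B_i)=\mu\Big(\partial\Omega\cap\bigcup_iB_i\Big)\le\min\{\mu(\partial\Omega),\,C(p)\sigma^{2-p}\}.
\]
So $\sigma<\infty$, and dividing by $\sigma^{2-p}$ gives $\sigma\le C(p)\Lambda^{-1/(p-1)}$. Since $H^1_\infty(F_\Lambda)\le5\sigma$, a second use of Theorem~\ref{thm:A} gives
\[
\mu(F_\Lambda)\le C(p)(5\sigma)^{2-p}\le C(p)\Lambda^{-(2-p)/(p-1)} .
\]
The Borel set $F_\infty=\bigcap_{j\ge1}F_j$ is therefore $\mu$-null. For an admissible triple, Proposition~\ref{prop:compare} shows that $F_\infty$ is $\hat\mu$-null, and that for $z\in\partial\Omega\setminus F_\infty$ the quotient $\hat\mu(B(z,r))/r\le\beta^{p-1}\mu(B(z,r))/r$ stays bounded as $r\to0$.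

(2) If $\liminf_{r\to0}\lambda(r)/r>0$, then $\lambda(r)\ge cr$ near $0$ for some $c>0$, so $H^\lambda\ge cH^1$ by \eqref{eq:gaugemon}, and $\hat\mu\ll H^\lambda$ by Theorem~\ref{thm:B}. Suppose $\liminf_{r\to0}\lambda(r)/r=0$ and take the triple of Example~\ref{ex:disc}, for which $\hat\mu=\gamma^{p-1}\ell$ on the unit circle. Choose $r_k\to0$, $r_k<1$, with $\lambda(r_k)/r_k\to0$. Place $m_k=\lfloor\pi/r_k\rfloor+1\le10/r_k$ equally spaced points on the circle. Every point of the circle is within $\pi/m_k<r_k$ of one of them, so the discs of radius $r_k$ about them cover the circle. For each $\delta$ and all $k$ with $r_k<\delta$ we get $H^\lambda_\delta(\partial\Omega)\le10\lambda(r_k)/r_k$, so $H^\lambda(\partial\Omega)=0$. With $E=\partial\Omega$, the measure $\hat\mu$ is mutually singular with respect to $H^\lambda$, and since $\hat\mu\ne0$ it is not absolutely continuous with respect to $H^\lambda$. \hfill$\square$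

\begin{thebibliography}{1}

\bibitem{revisited}
\emph{$p$ Harmonic Measure in Simply Connected Domains Revisited},
\texttt{http://mittag-leffler.se/sites/default/files/IML-1112f-18.pdf}.

\end{thebibliography}
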